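# Saturated chain decompositions of LYM posets

## 1. A six-element poset in which 1 and 3 disagree

Take six elements $a,b,c,d,e,f$ with
$$a<b<c<d,\qquad e<c,\qquad b<f,$$
and whatever follows by transitivity: $a<f$ and $e<d$, and nothing more. So $e$ is incomparable to $a,b,f$, and $f$ is incomparable to $c,d,e$.

Let us cut this poset into chains. The chains $\{a,b,f\}$ and $\{e,c,d\}$ do it with two pieces. Two is the best possible, because $\{a,e\}$ is an antichain and its elements must lie in different chains. So if few chains is the goal, we are done.

Now change the goal. Call a set a 3-family if it is a union of at most three antichains, and ask for the largest one. A chain meets an antichain at most once, so it meets a 3-family at most three times. The chain $a<b<c<d$ has four elements, so a 3-family must miss at least one element. Five is attained by $\{a,e\}\cup\{b\}\cup\{f,c\}$. So the maximum is 5.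

A chain decomposition can certify this maximum. If the poset is cut into chains $C$, then a 3-family has at most $\sum_C\min\{|C|,3\}$ elements. Our two chains of size 3 give the bound $3+3=6$, which is not tight. A decomposition giving 5 must contain a chain with at least four elements, for otherwise every $\min\{|C|,3\}$ equals $|C|$ and the sum is 6. The only such chain is $\{a,b,c,d\}$. But then $e$ and $f$ remain, they are incomparable, and we need three chains in all.

So one decomposition certifies the largest antichain, another one certifies the largest 3-family, and no single decomposition does both. Here are the words for this.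

**Definition (chain decompositions and $k$-families).** Let $P$ be a finite poset. A *chain decomposition* of $P$ is a partition $\mathcal C$ of $P$ into chains. For a positive integer $k$, a *$k$-family* is a subset of $P$ that is a union of at most $k$ antichains, and $d_k(P)$ is the maximum size of a $k$-family. The decomposition $\mathcal C$ is *$k$-saturated* if
$$\sum_{C\in\mathcal C}\min\{|C|,k\}=d_k(P).$$

For every chain decomposition the left side is at least $d_k(P)$, since a $k$-family meets a chain $C$ in at most $\min\{|C|,k\}$ elements. "Saturated" means that the bound is tight. In the six-element poset $d_1=2$ and $d_3=5$, and no chain decomposition is both 1- and 3-saturated.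

That poset is irregular: $c$ covers both $b$, which sits above $a$, and the minimal element $e$, so its elements cannot be sorted into levels. What if we insist on a poset with levels, and with a strong uniformity between them? Compare the eight subsets of $\{1,2,3\}$, ordered by inclusion. The chains
$$\{\emptyset,1,12,123\},\quad\{2,23\},\quad\{3,13\}$$
(writing $12$ for $\{1,2\}$, and so on) have sizes $4,2,2$, and the sums $\sum\min\{|C|,k\}$ for $k=1,2,3,4$ are $3,6,7,8$. These numbers are attained by unions of the largest levels (the levels have sizes $1,3,3,1$), so they equal $d_1,d_2,d_3,d_4$. For $k>4$ both sides are 8. This decomposition is $k$-saturated for every $k$. Care is needed even here: $\{\emptyset,1,12\},\{2,23,123\},\{3,13\}$ is 1- and 2-saturated, but for $k=3$ it gives $8\ne 7$.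

The question of this lecture is whether the uniformity called the LYM property always guarantees one decomposition that works for all $k$.

## 2. LYM posets and the three theorems

**Definition (ranked poset, Whitney numbers).** A finite poset $P$ is *ranked* if there is a function $r:P\to\{0,1,2,\dots\}$ such that every minimal element has rank $0$ and $r(y)=r(x)+1$ whenever $y$ covers $x$ (written $x\lessdot y$). The level $L_i$ is the set of elements of rank $i$, the *Whitney number* $N_i$ is $|L_i|$, and the rank of $P$ is the largest value of $r$.

The six-element poset is not ranked: $c$ covers $e$, which is minimal, so $c$ would have rank 1, while $a\lessdot b\lessdot c$ forces rank 2.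

In a ranked poset each level is an antichain, because $x<y$ implies $r(x)<r(y)$. An element of rank $i>0$ is not minimal, so it covers an element of rank $i-1$. Hence all levels up to the rank of $P$ are nonempty. Also, if $x<y$, then some chain of cover relations leads from $x$ to $y$ and passes through every level in between.

**Definition (LYM poset).** A finite ranked poset $P$ is an *LYM poset* if every antichain $F\subseteq P$ satisfies the LYM inequality
$$\sum_{x\in F}\frac1{N_{r(x)}}\le 1 .$$

A ranked poset need not be LYM. Let $a<c$, $a<d$, and let $b$ be incomparable to everything. The Whitney numbers are $(2,2)$, and the antichain $\{b,c,d\}$ gives $\frac32$. On the positive side, Lemma A below will show that the subsets of $\{1,2,3\}$ form an LYM poset.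

The question: does every finite LYM poset have a single chain decomposition that is $k$-saturated for every positive integer $k$? The answer is no, and we shall see how far down it stays no.

**Theorem 1.** There is a finite LYM poset $P$ with Whitney numbers $(16,12,16,12)$ (so rank 3 and 56 elements) such that no chain decomposition of $P$ is both $1$-saturated and $3$-saturated. Hence not every LYM poset has a chain decomposition that is $k$-saturated for all $k$.

**Theorem 2.** Let $1\le k<k'$. Every finite LYM poset has a chain decomposition that is both $k$- and $k'$-saturated if and only if $k'=k+1$. For $k'\ge k+2$ there is a counterexample of rank exactly $k'$.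

**Theorem 3.** Every LYM poset of rank at most $2$ has a chain decomposition that is $k$-saturated for all $k$. For every $r\ge3$ there is an LYM poset of rank $r$ that has none.

The counterexamples are not rank-unimodal (their Whitney numbers begin $16,12,16$), and nothing here is claimed about the rank-unimodal case.

We prove the positive half of Theorem 3 first. It shows exactly which tool works for three levels and what a fourth level adds, and the counterexample is built on that addition.

## 3. Random chains and the value of $d_k$

The first lemma is our way of proving that a given poset is LYM.

**Lemma A.** Let $P$ be a ranked poset with levels $L_0,\dots,L_n$ of sizes $N_i$. Suppose that for each $i<n$ there is a weight $f_i\ge0$ on the cover pairs $x\lessdot y$ with $x\in L_i$, $y\in L_{i+1}$, such that $\sum_y f_i(x,y)=1/N_i$ for all $x\in L_i$ and $\sum_x f_i(x,y)=1/N_{i+1}$ for all $y\in L_{i+1}$. Then $P$ is LYM.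

**Proof.** We build a random chain that is uniform on each level. Choose $x_0\in L_0$ uniformly. Given $x_i$, choose $x_{i+1}=y$ with probability $N_if_i(x_i,y)$; these numbers add up to 1. If $x_i$ is uniform on $L_i$, then
$$\Pr(x_{i+1}=y)=\sum_x\frac1{N_i}\,N_if_i(x,y)=\frac1{N_{i+1}},$$
so by induction every $x_i$ is uniform on $L_i$. An antichain $F$ meets the chain $\{x_0,\dots,x_n\}$ at most once. The expected number of common elements is $\sum_{x\in F}1/N_{r(x)}$, so this sum is at most 1. $\square$

For the subsets of $\{1,2,3\}$, put weight $\frac13$ on the three pairs $\emptyset\lessdot i$, weight $\frac16$ on the six pairs $i\lessdot ij$, and weight $\frac13$ on the three pairs $ij\lessdot123$. The sums are right ($3\cdot\frac13=1$, $2\cdot\frac16=\frac13$), so this poset is LYM.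

**Lemma B.** In an LYM poset, $d_k(P)$ is the sum of the $k$ largest Whitney numbers, and $d_k(P)=|P|$ if $k$ is at least the number of levels.

**Proof.** Let $F$ be a $k$-family with $f_i$ elements of rank $i$, and put $t_i=f_i/N_i\in[0,1]$. Adding the LYM inequalities of at most $k$ antichains with union $F$ gives $\sum_i t_i\le k$. Subject to $0\le t_i\le1$ and $\sum t_i\le k$, the sum $|F|=\sum_iN_it_i$ is largest when the whole budget goes to the $k$ largest coefficients. So $|F|$ is at most the sum of the $k$ largest $N_i$ (of all of them, if there are at most $k$ levels). The union of the $k$ largest levels is a $k$-family of that size. $\square$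

We shall also count chains by size. For every chain decomposition,
$$\sum_{C\in\mathcal C}\min\{|C|,k\}=\sum_{j=1}^{k}\#\{C\in\mathcal C:|C|\ge j\}.\tag{1}$$
Consequently, let the Whitney numbers in decreasing order be $n_1\ge n_2\ge\cdots$, with $n_j=0$ beyond the number of levels. If a chain decomposition of an LYM poset has exactly $n_j$ chains of size at least $j$ for every $j$, then it is $k$-saturated for all $k$, by (1) and Lemma B. This is the target shape.

## 4. Gluing matchings of consecutive levels

Let $P$ be an LYM poset of rank $n$. For $i\ne j$ and $A\subseteq L_i$, let $\Gamma_j(A)$ be the set of elements of $L_j$ that are comparable to some element of $A$. The set $A\cup(L_j\setminus\Gamma_j(A))$ is an antichain, so the LYM inequality gives $\frac{|A|}{N_i}+\frac{N_j-|\Gamma_j(A)|}{N_j}\le1$, that is,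
$$\frac{|\Gamma_j(A)|}{N_j}\ \ge\ \frac{|A|}{N_i}.\tag{2}$$

Two consequences will be used all the time.

First, if $N_i\le N_j$, then (2) gives $|\Gamma_j(A)|\ge|A|$ for all $A\subseteq L_i$, so by Hall's theorem $L_i$ can be matched into $L_j$ by comparable pairs.

Second, every maximal element has rank $n$: if $r(x)=i<n$, then $\Gamma_n(\{x\})\neq\emptyset$ by (2), so something lies above $x$. Hence the dual poset is ranked by $n-r$, its antichains are the same, and it is again LYM. We may dualize whenever it helps.

For rank 0 the target shape consists of singletons. For rank 1, match the smaller level into the larger one: there are $n_2$ chains of size 2 and $n_1$ chains in all.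

For more levels, the natural plan is to match consecutive levels, smaller into larger, and glue the matchings into chains. Try it on two tiny posets.

Let $a<b<d$ and $a<c<d$, with Whitney numbers $(1,2,1)$. It is LYM by Lemma A with weight $\frac12$ on all four cover pairs. If we match $a$ with $b$, and $d$ with $c$, gluing gives $\{a,b\},\{c,d\}$. For $k=2$ this yields $4$, while $d_2=3$. The two matchings have to be aligned in the middle level, as in $\{a,b,d\},\{c\}$.

Let $a,b<v<c,d$, with Whitney numbers $(2,1,2)$. It is LYM, again with weight $\frac12$ on all four cover pairs. Gluing gives $\{a,v,c\},\{b\},\{d\}$, which has three chains, while $d_1=2$. Here we must add the chain $\{b,d\}$, which jumps over the middle level. Its sizes together with $\{a,v,c\}$ are $3,2$, with sums $2,4,5$ as required.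

So gluing breaks in two ways: a large middle level needs alignment, and a small middle level needs leftover elements on both sides to be comparable to one another.

## 5. Rank two: Menger's theorem and matroid intersection

Let $P$ be LYM of rank 2, and let $p,m,q$ be the sizes of $L_0,L_1,L_2$. We produce the target shape.

**Case 1: $m$ is a median.** By duality let $p\le m\le q$. This is the case where gluing works. Match $L_0$ into $L_1$ and $L_1$ into $L_2$, and concatenate. We get $p$ chains of size 3, $m-p$ of size 2 and $q-m$ of size 1. The numbers of chains of size at least $1,2,3$ are $q,m,p$.

**Case 2: $m$ is largest.** By duality let $p\le q\le m$.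

**Step 1 (aligning: $p$ disjoint chains of size 3).** Direct every cover pair upward. The paths from $L_0$ to $L_2$ are exactly the chains of size 3. By Menger's theorem, the maximum number of disjoint such paths is the minimum size of a set $K$ that meets all of them. So let $K=K_0\cup K_1\cup K_2$ with $K_i\subseteq L_i$ meet all chains of size 3; we show $|K|\ge p$.

Put $A=L_0\setminus K_0$. If $z\in L_2$ lies above some $y\in\Gamma_1(A)\setminus K_1$, pick $x\in A$ below $y$. The chain $x<y<z$ meets $K$, and not in $x$ or $y$, so $z\in K_2$. Thus $K_2\supseteq\Gamma_2(\Gamma_1(A)\setminus K_1)$, and (2) used twice gives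
$$|K_2|\ \ge\ \frac qm\big(|\Gamma_1(A)|-|K_1|\big)\ \ge\ \frac qm\Big(\frac mp|A|-|K_1|\Big).$$
Divide by $q$ and use $|A|=p-|K_0|$:
$$\frac{|K_0|}p+\frac{|K_1|}m+\frac{|K_2|}q\ \ge\ 1.$$
Since $p$ is the smallest of the three sizes, the left side is at most $|K|/p$. So $|K|\ge p$.

**Step 2 (using up $L_2$ without losing the alignment).** Let $U\subseteq L_1$ be the set of middle elements of the $p$ chains. Then $U$ is matched with all of $L_0$, and $U$ is matched into $L_2$. The maximum matchings between $L_1$ and $L_2$ have size $q$, because $q\le m$. Start from the matching of $U$ into $L_2$ and enlarge it along augmenting paths. An augmenting path joins two uncovered vertices, and exchanging its matching and non-matching edges keeps every covered vertex covered. So we reach a matching of size $q$ between some $U'\supseteq U$ and all of $L_2$. Combining it with the matching between $L_0$ and $U$ gives $p$ chains of size 3, $q-p$ of size 2 and $m-q$ singletons. The numbers of chains of size at least $1,2,3$ are $m,q,p$.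

**Case 3: $m$ is smallest.** By duality let $p\ge q\ge m$. The target is $m$ chains of size 3, $q-m$ chains of size 2 and $p-q$ singletons. If each three-chain uses an element of $L_1$, the two-chains must jump from $L_0$ to $L_2$. So we must select the ends of the jumping pairs so that what remains can still be matched with $L_1$ on both sides. Matroids express this.

Recall the textbook facts. The subsets of $L_i$ that can be matched into $L_1$ are the independent sets of a matroid, called a transversal matroid. The dual of a matroid on $E$ with rank function $\rho$ has as independent sets the sets whose complement contains a basis, and its rank function is $\rho^*(Y)=|Y|-\rho(E)+\rho(E\setminus Y)$. If each element of a matroid is replaced by a class of parallel copies (possibly none), where a set is independent iff its elements come from distinct classes and these form an independent set, the result is a matroid. And Edmonds' matroid intersection theorem says: for two matroids on $E$ with rank functions $\rho,\rho'$, the largest common independent set has size $\min\{\rho(F)+\rho'(E\setminus F):F\subseteq E\}$.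

**Step 1 (the matroids of removable sets).** For $i=0,2$ call $X\subseteq L_i$ independent in $M_i$ iff $L_1$ can be matched into $L_i\setminus X$. For example, in the poset $a,b<v<c,d$ the independent sets of $M_0$ are $\emptyset,\{a\},\{b\}$.

This is a matroid. The transversal matroid of subsets of $L_i$ matchable into $L_1$ has rank $m$, since $L_1$ can be matched into $L_i$ by (2). Its bases are the $m$-sets perfectly matched with $L_1$, and $L_i\setminus X$ contains such a set iff $L_1$ can be matched into $L_i\setminus X$. So $M_i$ is its dual.

The rank of $L_i\setminus Y$ in the transversal matroid is the size of a maximum matching between $L_1$ and $L_i\setminus Y$. By König's theorem this is the minimum size of a vertex cover. A minimal cover that misses exactly $W\subseteq L_1$ consists of $L_1\setminus W$ and the neighbors $\Gamma_i(W)\setminus Y$. Hence the rank function of $M_i$ is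
$$\rho_i(Y)=|Y|-m+\min_{W\subseteq L_1}\big(m-|W|+|\Gamma_i(W)\setminus Y|\big)=\min_{W\subseteq L_1}\big(|Y\cup\Gamma_i(W)|-|W|\big).\tag{3}$$

**Step 2 (reducing the choice of jumping pairs to an inequality).** Let $H$ be the comparability graph between $L_0$ and $L_2$.

**Claim.** $H$ has a matching of size $q-m$ whose end set $X_0\subseteq L_0$ is independent in $M_0$ and whose end set $X_2\subseteq L_2$ is independent in $M_2$.

On the edge set $E(H)$ define $N_0$ and $N_2$ (here these are matroids, not Whitney numbers): a set of edges is independent in $N_i$ iff its ends in $L_i$ are distinct and form an independent set of $M_i$. This is $M_i$ with each element replaced by a parallel class, possibly empty, namely the edges of $H$ at that element. So $N_i$ is a matroid, and the rank of an edge set in $N_i$ is $\rho_i$ of its set of ends in $L_i$. A common independent set of $N_0$ and $N_2$ is precisely a matching with end sets as in the claim, apart from its size. By Edmonds' theorem the maximum size of such a matching is the minimum of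
$$\rho_0(Y_0)+\rho_2(Y_2)$$
over partitions $E(H)=F_0\sqcup F_2$, where $Y_i$ is the set of ends of $F_i$ in $L_i$. Every edge of $H$ has its lower end in $Y_0$ or its upper end in $Y_2$, so $(Y_0,Y_2)$ is a vertex cover of $H$.

We show that this minimum is at least $q-m$. Then, since subsets of independent sets are independent, we may discard edges to get exactly $q-m$. By (3), $\rho_0(Y_0)=|Y_0\cup\Gamma_0(W)|-|W|$ and $\rho_2(Y_2)=|Y_2\cup\Gamma_2(W')|-|W'|$ for suitable $W,W'\subseteq L_1$. Replacing $Y_0$ by $Y_0\cup\Gamma_0(W)$ and $Y_2$ by $Y_2\cup\Gamma_2(W')$ leaves a vertex cover. So it suffices to prove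
$$|Y_0|+|Y_2|\ \ge\ q-m+|W|+|W'|\tag{4}$$
whenever $(Y_0,Y_2)$ is a vertex cover of $H$, $W,W'\subseteq L_1$, $\Gamma_0(W)\subseteq Y_0$ and $\Gamma_2(W')\subseteq Y_2$.

**Step 3 (proving the inequality from LYM).** Put $Z_i=L_i\setminus Y_i$ and $G_i=\Gamma_1(Z_i)\subseteq L_1$ for $i=0,2$.

The sets $G_0$ and $G_2$ are disjoint: an element $g$ of both would give $z_0<g<z_2$ with $z_0\in Z_0$, $z_2\in Z_2$, an edge of $H$ not covered by $(Y_0,Y_2)$. So $|G_0|+|G_2|\le m$.

The sets $W$ and $G_0$ are disjoint: an element $w\in W$ comparable to $z\in Z_0$ would give $z\in\Gamma_0(W)\subseteq Y_0$. In the same way $W'\cap G_2=\emptyset$. So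
$$|W|+|W'|\le 2m-|G_0|-|G_2|.$$

Since $|Y_0|+|Y_2|=p+q-|Z_0|-|Z_2|$, inequality (4) says $p+m\ge|Z_0|+|Z_2|+|W|+|W'|$. By the last display it follows from
$$p-m\ \ge\ (|Z_0|-|G_0|)+(|Z_2|-|G_2|).$$
By (2), $|Z_0|\le\frac pm|G_0|$ and $|Z_2|\le\frac qm|G_2|$. So the right side is at most
$$\frac{p-m}m|G_0|+\frac{q-m}m|G_2|\ \le\ \frac{p-m}m\big(|G_0|+|G_2|\big)\ \le\ p-m,$$
where we used $q\le p$, then $m\le p$ and $|G_0|+|G_2|\le m$. This proves (4) and the claim.

**Step 4 (assembling).** Take $X_0,X_2$ from the claim. Since $X_2$ is independent in $M_2$ and $|L_2\setminus X_2|=m$, the level $L_1$ is perfectly matched with $L_2\setminus X_2$. Since $X_0$ is independent in $M_0$, the level $L_1$ is matched onto some $S_0\subseteq L_0\setminus X_0$ with $|S_0|=m$. Gluing gives $m$ chains of size 3. The matching in $H$ gives $q-m$ chains of size 2 on $X_0\cup X_2$. The remaining $p-m-(q-m)=p-q$ elements of $L_0$ are singletons. The numbers of chains of size at least $1,2,3$ are $p,q,m$.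

This finishes the first half of Theorem 3. $\blacksquare$

## 6. Whitney numbers $(16,12,16,12)$ and a third matroid

Put one more small level on top of Case 3, and let $P$ be any LYM poset with Whitney numbers $(16,12,16,12)$. What must a decomposition look like that is both 1- and 3-saturated?

**Lemma C.** Let $\mathcal C$ be a chain decomposition of an LYM poset with Whitney numbers $(16,12,16,12)$ that is both 1- and 3-saturated. Then $\mathcal C$ consists of 12 *full* chains, with one element in each level, and 4 *short* chains $\{x,u\}$ with $x\in L_0$, $u\in L_2$, $x<u$.

**Proof.** By Lemma B, $d_1=16$ and $d_3=16+16+12=44$, and $|P|=56$. Being 1-saturated, $\mathcal C$ has 16 chains. Chains have size at most 4, so $|C|-\min\{|C|,3\}$ is 1 for chains of size 4 and 0 otherwise. Hence the number of chains of size 4 is $56-44=12$. These have one element in every level, so they cover $L_1$ and $L_3$ completely and leave sets $D_0\subset L_0$ and $D_2\subset L_2$ of 4 elements each. The other $16-12=4$ chains partition the 8 elements of $D_0\cup D_2$, and each has at most one element in $D_0$ and at most one in $D_2$. So each has exactly one in each. $\square$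

Therefore $D_0$ and $D_2$ must satisfy the following.

1. $L_1$ can be matched with $L_0\setminus D_0$.
2. $L_1$ can be matched with $L_2\setminus D_2$.
3. $L_3$ can be matched with $L_2\setminus D_2$.
4. $D_0$ can be matched with $D_2$ by comparable pairs.

Conversely, sets of size 4 with these properties give such a decomposition: glue the matchings of 1, 2, 3 into 12 full chains and add the four pairs from 4. There are then $16,16,12,12$ chains of size at least $1,2,3,4$, so the decomposition is even $k$-saturated for all $k$.

Conditions 1, 2 and 4 are what Section 5 handles: a matching in $H$ whose ends are independent in two matroids, one for each end. Condition 3 is a third matroid condition on the same set of edges, since $D_2$ must also be removable with respect to $L_3$. Edmonds' theorem is about two matroids, and here the argument of Section 5 stops.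

That the method stops does not mean that the statement fails. But we now know what a counterexample can look like. Make each of the conditions 1–3 say "one element from each block of a partition", arrange the comparabilities so that $x$ is nearly determined by $u$, and choose the three partitions so that there is no common system of representatives, for a parity reason.

## 7. A poset on 56 elements from the matrix $\begin{pmatrix}1&2\\2&1\end{pmatrix}$

**The middle set $V$.** Let $V$ be a set of 12 elements. Each $v\in V$ carries a label
$$(\kappa(v),\alpha(v),\beta(v))\in\{1,2\}\times\{0,1\}\times\{0,1\}.$$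
For each $\kappa$, exactly one element has label $(\kappa,\alpha,\beta)$ if $\alpha=\beta$, and exactly two elements have it if $\alpha\neq\beta$. For fixed $\kappa$ think of a $2\times2$ table with rows $\alpha$ and columns $\beta$. The number of elements in the cells is given by the matrix in the heading: one in each diagonal cell, two in each off-diagonal cell. There are two such tables, one for each $\kappa$. The rows and columns are
$$A_{\kappa,\alpha}=\{v:\kappa(v)=\kappa,\ \alpha(v)=\alpha\},\qquad B_{\kappa,\beta}=\{v:\kappa(v)=\kappa,\ \beta(v)=\beta\},$$
and each of these eight sets has $1+2=3$ elements.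

**The levels.**

* $L_0$ has 16 elements in four blocks $X_{\kappa,\alpha}$ of size 4. For $x\in X_{\kappa,\alpha}$, set $x\lessdot v$ iff $v\in A_{\kappa,\alpha}$.
* $L_1=V$.
* $L_2$ has 16 elements: $\hat v$ for each $v\in V$, and $z_{\kappa,\beta}$ for each of the four pairs $(\kappa,\beta)$. Set $v\lessdot\hat v$ and $v\lessdot z_{\kappa(v),\beta(v)}$, with no other relations between $L_1$ and $L_2$.
* $L_3$ has 12 elements in four blocks $Y_1,\dots,Y_4$ of size 3. For $y\in Y_j$, set $u\lessdot y$ iff $u\in T_j$, where $T_1,\dots,T_4\subseteq L_2$ are defined next.

**Two partitions of $L_2$.** The first is by columns: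
$$S_{\kappa,\beta}=\{\hat v:v\in B_{\kappa,\beta}\}\cup\{z_{\kappa,\beta}\},$$
four sets of size 4. The relations between $L_1$ and $L_2$ join only $B_{\kappa,\beta}$ to $S_{\kappa,\beta}$ with the same $(\kappa,\beta)$. The second is by diagonals:
$$\begin{aligned}T_1&=\{\hat v:\kappa(v)=1,\ \alpha(v)\ne\beta(v)\}, & T_2&=\{\hat v:\kappa(v)=2,\ \alpha(v)\ne\beta(v)\},\\ T_3&=\{\hat v:\alpha(v)=\beta(v)\}, & T_4&=\{z_{\kappa,\beta}\}.\end{aligned}$$
These also have size 4: each table has $2+2$ off-diagonal elements, the two tables together have $2+2$ diagonal elements, and there are four $z$'s.

Let $P$ be the transitive closure of these relations. Every listed relation goes up exactly one level, so the cover relations are exactly the listed ones, and if $x<y$ there is a path of listed relations from $x$ to $y$ through all intermediate levels. Every element outside $L_0$ covers something in the level below, so the minimal elements are those of $L_0$. Thus $P$ is ranked, with levels $L_0,\dots,L_3$ of sizes $16,12,16,12$.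

**$P$ is LYM.** We apply Lemma A with these weights.

* Between $L_0$ and $L_1$ every cover pair gets $\frac1{48}$. Each $x$ lies in 3 pairs, total $\frac3{48}=\frac1{16}$. Each $v$ lies above the 4 elements of one block, total $\frac4{48}=\frac1{12}$.
* Between $L_1$ and $L_2$ put $f(v,\hat v)=\frac1{16}$ and $f(v,z_{\kappa(v),\beta(v)})=\frac1{48}$. Each $v$ has total $\frac4{48}=\frac1{12}$. Each $\hat v$ covers only $v$, total $\frac1{16}$. Each $z_{\kappa,\beta}$ covers the 3 elements of $B_{\kappa,\beta}$, total $\frac3{48}=\frac1{16}$.
* Between $L_2$ and $L_3$ every cover pair gets $\frac1{48}$. Each $u$ lies in 3 pairs, total $\frac1{16}$. Each $y$ lies in 4 pairs, total $\frac1{12}$.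

**The first three levels alone.** Without $L_3$ there is no obstruction, and one can see why $L_3$ matters. Let $D_2=T_3$, the hats of the four diagonal elements, and let $D_0$ contain one element of each $X_{\kappa,\alpha}$. If $v$ is the diagonal element with label $(\kappa,\alpha,\alpha)$, pair $\hat v$ with the chosen element of $X_{\kappa,\alpha}$, which is below $v$. Match $L_0\setminus D_0$ with $V$ block by block, 3 elements of $X_{\kappa,\alpha}$ with the 3 elements of $A_{\kappa,\alpha}$. Match $V$ with $L_2\setminus D_2$ by pairing each off-diagonal $v$ with $\hat v$ and the diagonal element of $B_{\kappa,\beta}$ with $z_{\kappa,\beta}$. All this works, and gives 12 chains of size 3 and 4 of size 2. But it cannot be extended to $L_3$: all four elements of $T_1$ are still present in $L_2\setminus D_2$, and only the three elements of $Y_1$ lie above them. Taking $D_2$ off the diagonal instead runs into the same trouble with $T_3$, and the partition $T_1,\dots,T_4$ forbids both pure choices. The next section shows that mixtures are impossible.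

## 8. No decomposition of $P$ is both 1- and 3-saturated

Suppose $\mathcal C$ is a chain decomposition of $P$ that is both 1- and 3-saturated.

**Step 1 (shape).** Lemma C applies. There are 12 full chains, which cover all of $L_1$ and $L_3$. The uncovered sets $D_0\subset L_0$, $D_2\subset L_2$ have 4 elements each, and they are joined by four short chains $\{x,u\}$, $x\in D_0$, $u\in D_2$, $x<u$.

**Step 2 (each block loses exactly one element).** We show
$$|D_0\cap X_{\kappa,\alpha}|=1,\qquad |D_2\cap S_{\kappa,\beta}|=1,\qquad |D_2\cap T_j|=1\tag{5}$$
for all $\kappa,\alpha,\beta,j$. In a full chain, elements in consecutive levels are in the cover relation. So in a full chain the element of $L_0$ lies in $X_{\kappa,\alpha}$ iff the element of $L_1$ lies in $A_{\kappa,\alpha}$. All 3 elements of $A_{\kappa,\alpha}$ lie in full chains. Hence exactly 3 of the 4 elements of $X_{\kappa,\alpha}$ lie in full chains, and exactly one is in $D_0$. Next, the element of $L_1$ lies in $B_{\kappa,\beta}$ iff the element of $L_2$ lies in $S_{\kappa,\beta}$. All 3 elements of $B_{\kappa,\beta}$ lie in full chains, so exactly one of the 4 elements of $S_{\kappa,\beta}$ is in $D_2$. Finally, the element of $L_3$ lies in $Y_j$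 iff the element of $L_2$ lies in $T_j$. All 3 elements of $Y_j$ lie in full chains, so exactly one of the 4 elements of $T_j$ is in $D_2$.

**Step 3 (a hat knows the row of its partner).** Let $\{x,\hat w\}$ be a short chain. There is $v\in V$ with $x<v<\hat w$. The only element of $V$ below $\hat w$ is $w$, so $x<w$. This means $x\in X_{\kappa(w),\alpha(w)}$.

**Step 4 (two hats in the same table lie in different rows and different columns).** Let $\hat s\ne\hat t$ be elements of $D_2$ with $\kappa(s)=\kappa(t)=\kappa$. They lie in $S_{\kappa,\beta(s)}$ and $S_{\kappa,\beta(t)}$, and by (5) no $S$-block contains two elements of $D_2$. So $\beta(s)\ne\beta(t)$. The short chains containing them are different, so their bottoms are distinct elements of $D_0$. By Step 3 the bottoms lie in $X_{\kappa,\alpha(s)}$ and $X_{\kappa,\alpha(t)}$, and by (5) no $X$-block contains two elements of $D_0$. So $\alpha(s)\ne\alpha(t)$.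

All these labels are in $\{0,1\}$. So $\alpha(s)=1-\alpha(t)$ and $\beta(s)=1-\beta(t)$, and therefore $\alpha(s)=\beta(s)$ iff $\alpha(t)=\beta(t)$. In the $2\times2$ table, the two elements are both on the diagonal or both off it.

**Step 5 (the diagonal partition forces a mixed pair).** By (5) there are elements $\hat w_1,\hat w_2,\hat w_3$ of $D_2$ in $T_1,T_2,T_3$. Thus $\kappa(w_1)=1$ and $\kappa(w_2)=2$, both $w_1$ and $w_2$ are off the diagonal, and $w_3$ is on the diagonal. Put $t=w_3$, and let $s=w_1$ if $\kappa(w_3)=1$ and $s=w_2$ if $\kappa(w_3)=2$. Then $\kappa(s)=\kappa(t)$, and $\hat s\ne\hat t$ since they lie in different blocks $T_j$. But $s$ is off the diagonal and $t$ is on it, which contradicts Step 4.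

This proves Theorem 1. $\blacksquare$

**A fractional solution.** The LYM property provides averages, and on average nothing is wrong with $P$. Leave over each element of $L_0$ and of $L_2$ to the extent $\frac14$; then every block $X_{\kappa,\alpha}$, $S_{\kappa,\beta}$, $T_j$ loses a total of 1. The pairing can be done fractionally too: spread the $\frac14$ of $\hat w$ evenly over the four elements of $X_{\kappa(w),\alpha(w)}$, and spread the $\frac14$ of $z_{\kappa,\beta}$ evenly over the eight elements of $X_{\kappa,0}\cup X_{\kappa,1}$ (all are below $z_{\kappa,\beta}$, since $B_{\kappa,\beta}$ contains elements of both rows). The block $X_{\kappa,\alpha}$ then receives $3\cdot\frac14$ from hats and $\frac18+\frac18$ from $z_{\kappa,0}$ and $z_{\kappa,1}$, a total of 1, evenly spread. Only the integral version fails.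

## 9. Stretching levels: the pairs $k,k'$ and all ranks $r\ge3$

**Consecutive pairs.** If $k'=k+1$, existence holds for every finite poset, by a theorem of Greene and Kleitman (*The structure of Sperner $k$-families*, J. Combin. Theory Ser. A 20 (1976) 41–68): for every $k$ there is a chain partition that is simultaneously $k$- and $(k+1)$-saturated. We use this theorem as stated. It gives the "if" part of Theorem 2.

**Nonconsecutive pairs: the poset $Q_{k,k'}$.** Let $k'\ge k+2$. The purpose of the construction is to let $k$ and $k'$ play the roles of $1$ and $3$, by repeating levels of $P$ without creating new freedom. Starting from $P$: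

* replace each $u\in L_2$ by a chain $u^{(1)}\lessdot\cdots\lessdot u^{(k)}$;
* replace each $y\in L_3$ by a chain $y^{(1)}\lessdot\cdots\lessdot y^{(k'-k-1)}$, which has at least one element;
* keep the relations $x\lessdot v$ between $L_0$ and $V$, replace $v\lessdot u$ by $v\lessdot u^{(1)}$, and replace $u\lessdot y$ by $u^{(k)}\lessdot y^{(1)}$.

Let $Q=Q_{k,k'}$ be the transitive closure. Then $Q_{1,3}=P$. Write $L_2^{(i)}$ and $L_3^{(i)}$ for the $i$-th copies. From bottom to top the levels are $L_0$, $V$, $L_2^{(1)},\dots,L_2^{(k)}$, $L_3^{(1)},\dots,L_3^{(k'-k-1)}$. As for $P$, every relation goes up one level and every element outside $L_0$ covers something, so $Q$ is ranked. There are $k+1$ levels of size 16 and $1+(k'-k-1)=k'-k\ge2$ levels of size 12. That makes $k'+1$ levels, so $Q$ has rank $k'$. For instance, $Q_{2,4}$ has Whitney numbers $(16,12,16,16,12)$.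

**Step 1 ($Q$ is LYM).** Apply Lemma A. Keep the old weights between $L_0$ and $V$, between $V$ and $L_2^{(1)}$, and between $L_2^{(k)}$ and $L_3^{(1)}$. Give weight $\frac1{16}$ to each pair $u^{(i)}\lessdot u^{(i+1)}$ and weight $\frac1{12}$ to each pair $y^{(i)}\lessdot y^{(i+1)}$. All sums are as required.

Now suppose $\mathcal C$ is a chain decomposition of $Q$ that is both $k$- and $k'$-saturated.

**Step 2 (shape).** There are $k'+1$ levels, the smallest size is 12, and $k+1$ levels have size 16. So by Lemma B, $d_{k'}=|Q|-12$ and $d_k=16k$. Chains have size at most $k'+1$, so the number of chains of size $k'+1$ is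
$$\sum_C\big(|C|-\min\{|C|,k'\}\big)=|Q|-d_{k'}=12.$$
Call these full. They have one element in each level, so they cover all levels of size 12 and leave 4 elements in each of the $k+1$ levels of size 16. Call the other chains short. They partition these $4(k+1)$ elements, and each has size at most $k+1$, since it has at most one element in each level of size 16. The full chains contribute $12k$ to $\sum_C\min\{|C|,k\}=16k$, so
$$\sum_{C\text{ short}}\min\{|C|,k\}=4k,\qquad\sum_{C\text{ short}}|C|=4(k+1).$$
The difference counts the short chains of size $k+1$. So exactly 4 short chains have size $k+1$. These already use all $4(k+1)$ elements, so there are no other short chains. Each of the four has one element in every level of size 16.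

**Step 3 (the copies of $L_2$ lose the same elements).** For $i<j$ the only comparabilities between $L_2^{(i)}$ and $L_2^{(j)}$ are $u^{(i)}<u^{(j)}$. Every chain of $\mathcal C$, full or short, has an element in each of $L_2^{(1)},\dots,L_2^{(k)}$, so these elements are the copies of one single $u\in L_2$. Let $D_2\subset L_2$ be the set of the four $u$ that belong to short chains. Then for every $i$ the elements of $L_2^{(i)}$ not covered by full chains are exactly $\{u^{(i)}:u\in D_2\}$. Let $D_0\subset L_0$ be the set of the four bottoms of short chains.

**Step 4 (the block argument again).** We check that (5) holds for $D_0$ and $D_2$. In a full chain let $x\in L_0$, $v\in V$, the copies of $u\in L_2$, and $y^{(1)}\in L_3^{(1)}$ be the elements in the respective levels. Elements in consecutive levels are in the cover relation, so in $P$ we have $x\lessdot v$, $v\lessdot u$ and $u\lessdot y$. Hence $x\in X_{\kappa,\alpha}$ iff $v\in A_{\kappa,\alpha}$; $u\in S_{\kappa,\beta}$ iff $v\in B_{\kappa,\beta}$; and $u\in T_j$ iff $y\in Y_j$. The full chains cover $V$ and $L_3^{(1)}$. So the 3 elements of $A_{\kappa,\alpha}$ account for exactly 3 of the 4 elements of $X_{\kappa,\alpha}$, the 3 elements of $B_{\kappa,\beta}$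 for exactly 3 of the 4 elements of $S_{\kappa,\beta}$, and the 3 elements $y^{(1)}$ with $y\in Y_j$ for exactly 3 of the 4 elements of $T_j$. This is (5).

If a short chain has bottom $x$ and contains the copies of $\hat w$, then $x<\hat w^{(1)}$, so there is $v\in V$ with $x<v<\hat w^{(1)}$. The only element of $V$ below $\hat w^{(1)}$ is $w$, so $x\in X_{\kappa(w),\alpha(w)}$. This is Step 3 of Section 8. Different elements of $D_2$ belong to different short chains, which have different bottoms in $D_0$. Steps 4 and 5 of Section 8 use only (5), this fact about bottoms, and Step 3 there. So they give a contradiction for the present $D_0$ and $D_2$.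

Hence for $k'\ge k+2$ the LYM poset $Q_{k,k'}$, of rank exactly $k'$, has no chain decomposition that is both $k$- and $k'$-saturated. This proves Theorem 2. $\blacksquare$

**The second half of Theorem 3.** Let $r\ge3$. The poset $Q_{1,r}$ is defined, since $r\ge1+2$. It is an LYM poset of rank $r$, and no chain decomposition of it is both $1$- and $r$-saturated. So none is $k$-saturated for all $k$. Together with Sections 4 and 5, which treat ranks 0, 1 and 2, this proves Theorem 3. $\blacksquare$
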